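\title{The compact extension property for $\sigma$-compact spaces}


\begin{abstract}
A metric space $X$ has the compact extension property if every map into $X$ from a compact subset of a metric space extends over the whole space. We prove that every $\sigma$-compact space with this property is an absolute retract. More generally, if $X$ is any metric space with the compact extension property, then every map from a closed subset of a metric space into $X$ whose image lies in a $\sigma$-compact subset of $X$ extends. A neighborhood version holds as well. We deduce that every locally $\sigma$-compact space with the compact extension property is an absolute retract, and that the neighborhood version of the property makes such a space an absolute neighborhood retract.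
\end{abstract}

\section{The question and the answer}

All spaces are metrizable, maps are continuous, and $I=[0,1]$. A space is \emph{$\sigma$-compact} if it is a countable union of compact sets.

A space $X$ is an absolute retract (AR) exactly when every map into $X$ from a \emph{closed} subset $A$ of a metric space $Y$ extends over $Y$. Often one can test this only for \emph{compact} $A$, for instance for spheres in balls. This leads to the following notion.

\begin{definition}
A space $X$ has the \emph{compact extension property} (CEP) if for every metric space $Y$ and every compact $A\subset Y$, every map $A\to X$ extends over $Y$. It has the \emph{compact neighborhood extension property} (CNEP) if every such map extends over a neighborhood of $A$ in $Y$.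
\end{definition}

Compact sets are closed, so $\mathrm{AR}\Rightarrow\mathrm{CEP}\Rightarrow\mathrm{CNEP}$. Taking $A=\emptyset$ and $Y\ne\emptyset$ shows that a space with the CEP is nonempty. When does the CEP imply AR?

For compact $X$ it always does, and the proof takes one line. Embed $X$ in the Hilbert cube $Q$; by the CEP the identity of $X$ extends to a retraction $Q\to X$; a map $A\to X$ from a closed set extends to a map $Y\to Q$ by Tietze's theorem, and composing with the retraction gives an extension into $X$. The whole argument rests on $X$ being a compact subset of a large space.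

More is known; see \cite{CEP}. Every locally compact space with the CEP is an AR. The CEP implies the properties $C^\infty$ and $LC^\infty$ (connectedness and local connectedness in all finite dimensions). Neither this implication nor the implication $\mathrm{AR}\Rightarrow\mathrm{CEP}$ can be reversed. There is an example of a space with the CEP that is not an AR; it is neither topologically complete nor $\sigma$-compact. If there is a cell-like dimension raising map between compact spaces, then there is a topologically complete separable space with the CEP that is not an ANR. The authors of \cite{CEP} did not know whether every $\sigma$-compact space with the CEP is an AR. We show that it is.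

\begin{theorem}\label{thm:main}
Every $\sigma$-compact space with the CEP is an AR. Consequently, for $\sigma$-compact spaces the CEP and the property of being an AR are equivalent.
\end{theorem}

The proof never needs all of $X$ to be $\sigma$-compact, only the part of $X$ that the given map meets.

\begin{theorem}\label{thm:strong}
Let $X$ be a metric space, let $S\subset X$ be $\sigma$-compact, let $Y$ be a metric space and $A\subset Y$ closed, and let $f:A\to X$ be a map with $f(A)\subset S$.
\begin{enumerate}
\item[(a)] If $X$ has the CEP, then $f$ extends to a map $Y\to X$.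
\item[(b)] If $X$ has the CNEP, then $f$ extends to a map $O\to X$ for some neighborhood $O$ of $A$ in $Y$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:main} is part (a) with $S=X$. Part (b) with $S=X$ says that every $\sigma$-compact space with the CNEP is an absolute neighborhood retract (ANR). Section~\ref{sec:cor} contains further consequences.

\subsection*{Where the difficulty lies}

Write $S=\bigcup_n K_n$ with $K_n$ compact. The sets $f^{-1}(K_n)$ are closed in $A$ but usually not compact, so the CEP says nothing about them directly. Imitating the compact case, we may embed $S$ in a compact convex set $L$ and, if $X$ has the CEP, extend the identity of each $K_n$ to a map $e_n:L\to X$. Near $K_n$ the map $e_n$ moves points only a little, but how near one must be depends on $n$ without any uniformity, and the maps $e_n$ are unrelated to each other.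

The proof keeps track of nearness with an extra coordinate. Let $t\in(0,1]$ be the error that we tolerate. At level $t$ we only use those points $q\in L$ whose distance from some $K_n$ is less than $\varphi_n(t)$, where the functions $\varphi_n$ decrease rapidly with $n$. These points $(q,t)$ form an open set $W$ in $L\times(0,1]$, and $M=W\cup(S\times\{0\})$ is always an ANR because it can be pushed upward into $W$ (Section~\ref{sec:reduction}). The theorem thus reduces to finding a map $r:W\to X$ with $\|r(q,t)-q\|\le t$; for part (a) we enlarge $W$ by a slab above $t=1$, on which no estimate is needed. Near one compactum such a map is provided by a controlled extension lemma (Section~\ref{sec:control}). Combining two compacta shows the main difficulty (Section~\ref{sec:two}), and Sections~\ref{sec:telescope} and~\ref{sec:glue} handle infinitely many.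

\section{Facts used and the standing setting}\label{sec:facts}

We recall the textbook facts that will be needed.

\begin{enumerate}
\item[(F1)] $X$ is an AR if and only if every map into $X$ from a closed subset of a metric space $Y$ extends over $Y$; it is an ANR if and only if every such map extends over a neighborhood. Open subsets of ANRs are ANRs. A contractible ANR is an AR.
\item[(F2)] (Dugundji) Every nonempty convex subset of a Banach space is an AR.
\item[(F3)] (Mazur) The closed convex hull of a compact subset of a Banach space is compact.
\item[(F4)] (Hausdorff) A compatible metric on a closed subset of a metrizable space extends to a compatible metric on the whole space.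
\item[(F5)] (Kuratowski) If $d$ is a metric on $X\ne\emptyset$ and $x_0\in X$, then $x\mapsto d(x,\cdot)-d(x_0,\cdot)$ embeds $X$ isometrically in the Banach space of bounded functions on $X$, because $\sup_z|d(x,z)-d(y,z)|=d(x,y)$.
\item[(F6)] (Hanner \cite{Hanner}; see \cite[Ch.~IV, \S6]{Hu}) Let $\mathcal U$ be an open cover of $M$. Two maps into $M$ are \emph{$\mathcal U$-homotopic} if some homotopy between them moves each point inside a single member of $\mathcal U$. If for each open cover $\mathcal U$ of $M$ there are an ANR $W$ and maps $M\to W\to M$ whose composition is $\mathcal U$-homotopic to $\mathrm{id}_M$, then $M$ is an ANR.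
\item[(F7)] For every open cover $\{V_a\}$ of a metric space there is a locally finite partition of unity $\{p_a\}$ with the same index set such that $p_a=0$ off $V_a$.
\end{enumerate}

\subsection*{Standing setting}

From here to the end of Section~\ref{sec:glue}, $X$ has the CNEP and $S=\bigcup_{n\ge1}K_n\subset X$, where each $K_n$ is nonempty and compact. Assuming $S\neq\emptyset$ loses nothing: if $S=\emptyset$ in Theorem~\ref{thm:strong}, then $A=\emptyset$, part (b) is trivial, and in part (a), where $X\ne\emptyset$, we may add a point of $X$ to $S$.

We need $S$ to lie in a \emph{compact} convex set, because the controlled extension lemmas below only treat compact domains, and neighborhoods of a compact set in an infinite-dimensional Banach space are not compact. The closure $\overline S$ of $S$ in $X$ is separable, so it embeds in the Hilbert cube and has a totally bounded compatible metric. Extend this metric to a compatible metric on $X$ by (F4), and use (F5) to regard $X$ with this metric as a subset of a Banach space $B$. Now $S$ is totally bounded in $B$, so its closure in $B$ is totally bounded and complete, that is, compact. Let $L$ be the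 closed convex hull of this closure. By (F3), $L$ is compact, and
\[
S\subset X\cap L,\qquad X,L\subset B .
\]
Distances in $X$ and $L$ are always measured by the norm of $B$.

\section{Reduction to one map}\label{sec:reduction}

A \emph{gauge} is a continuous nondecreasing function $\alpha:[0,1]\to[0,\infty)$ with $\alpha(0)=0$ and $\alpha(t)>0$ for $t>0$.

Let $(\varphi_n)_{n\ge1}$ be any sequence of gauges. We treat the two parts of Theorem~\ref{thm:strong} together:
\begin{itemize}
\item for part (b), put $T=1$ and $W_0=\emptyset$;
\item for part (a), put $T=2$ and $W_0=L\times(1,2]$.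
\end{itemize}
The slab $W_0$ has only one purpose, which is to make the space $M$ below contractible. For $n\ge1$ put
\begin{gather*}
W_n=W_0\cup\{(q,t)\in L\times(0,1]:\operatorname{dist}(q,K_n)<\varphi_n(t)\},\\
W=\bigcup_{n\ge1}W_n,\qquad M=W\cup(S\times\{0\})\subset L\times[0,T].
\end{gather*}
Each $W_n$ is open in $L\times(0,T]$. At points with $t<1$ or $t>1$ this is immediate. If $(q,1)\in W_n$, then nearby points with $t\le1$ satisfy the strict inequality by continuity, and nearby points with $t>1$, which exist only if $T=2$, lie in $W_0$. Hence $W$ is open in $L\times(0,T]$ and in $M$, and $S\times\{0\}$ is closed in $M$. Figure~\ref{fig:M} shows the case where the $K_n$ are points.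

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!25] (0,2) rectangle (7,3);
\fill[gray!45] (2,0) -- (0.5,2) -- (3.5,2) -- cycle;
\fill[gray!45] (4,0) -- (3.0,2) -- (5.0,2) -- cycle;
\fill[gray!45] (5.7,0) -- (5.3,2) -- (6.1,2) -- cycle;
\draw (2,0) -- (0.5,2) (2,0) -- (3.5,2);
\draw (4,0) -- (3.0,2) (4,0) -- (5.0,2);
\draw (5.7,0) -- (5.3,2) (5.7,0) -- (6.1,2);
\draw[thick] (0,0) -- (7,0) node[right] {$L$};
\draw[dashed] (0,2) -- (7,2);
\draw (0,3) -- (7,3);
\draw[->] (-0.3,0) -- (-0.3,3.3) node[above] {$t$};
\draw (-0.35,2) -- (-0.25,2) node[left=4pt] {$1$};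
\draw (-0.35,3) -- (-0.25,3) node[left=4pt] {$2$};
\fill (2,0) circle (2pt) node[below] {$K_1$};
\fill (4,0) circle (2pt) node[below] {$K_2$};
\fill (5.7,0) circle (2pt) node[below] {$K_3$};
\node at (3.5,2.5) {$W_0$};
\end{tikzpicture}
\caption{Part of the space $M$ when $L$ is a segment and $K_1,K_2,K_3$ are points. Above each $K_n$ stands an open wedge, at height $t$ of half-width $\varphi_n(t)$; the wedges become thin rapidly as $n$ grows, and they may overlap. The slab $W_0$ on top is present only in case (a). Moving points straight up pushes $M$ off the bottom level.}
\label{fig:M}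
\end{figure}

\begin{proposition}\label{prop:reduction}
\begin{enumerate}
\item[(i)] For $T=1$ the space $M$ is an ANR; for $T=2$ it is an AR.
\item[(ii)] Suppose there is a map $r:W\to X$ with
\begin{equation}\label{eq:goal}
\|r(q,t)-q\|\le t\qquad\text{for all }(q,t)\in W\text{ with }t\le1 .
\end{equation}
Then for every closed subset $A$ of a metric space $Y$, each map $f:A\to X$ with $f(A)\subset S$ extends over a neighborhood of $A$, and if $T=2$ it extends over $Y$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The set $L\times(0,T]$ is convex in $B\times\mathbb R$, hence an AR by (F2), and $W$ is an ANR as an open subset of it. Define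
\[
H:M\times I\to M,\qquad H_u(q,t)=\bigl(q,\;t+u(T-t)\bigr).
\]
We claim that $H$ takes values in $M$ and that $H_u(M)\subset W$ for $u>0$. Since $H_0=\mathrm{id}$, it suffices to prove the second statement. Let $u>0$ and $t'=t+u(T-t)$, so that $t'\ge t$ and $t'>0$. If $t'>1$, which happens only for $T=2$, the image lies in $W_0$. Let $t'\le1$. If $(q,t)\in W_n$, then $0<t\le t'\le1$ and $\operatorname{dist}(q,K_n)<\varphi_n(t)\le\varphi_n(t')$, so the image lies in $W_n$; here the monotonicity of gauges is used. If $t=0$ and $q\in K_n$, then $\operatorname{dist}(q,K_n)=0<\varphi_n(t')$, and again the image lies in $W_n$.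

Let $\mathcal U$ be an open cover of $M$. By continuity of $H$ and $H_0=\mathrm{id}$, each $a\in M$ has an open neighborhood $V_a$ and a number $\rho_a\in(0,1]$ such that $H(V_a\times[0,\rho_a])$ lies in a member of $\mathcal U$. Let $\{p_a\}_{a\in M}$ be a locally finite partition of unity on $M$ with $p_a=0$ off $V_a$, as in (F7), and put $\rho=\sum_a p_a\rho_a$, a continuous function with values in $(0,1]$. At each $m\in M$, the number $\rho(m)$ is a weighted average of the $\rho_a$ with $p_a(m)>0$, so $\rho(m)\le\rho_a$ for one such $a$; then $m\in V_a$, and $H(\{m\}\times[0,\rho(m)])$ lies in a member of $\mathcal U$. Therefore the map $m\mapsto H(m,\rho(m))\in W$, followed by the inclusion $W\hookrightarrow M$, is $\mathcal U$-homotopic to $\mathrm{id}_M$ through $(m,u)\mapsto H(m,u\rho(m))$. By (F6), $M$ is an ANR.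

If $T=2$, then $H$ deforms $M$ into $L\times\{2\}\subset M$, which is convex and hence contractible. So $M$ is a contractible ANR, that is, an AR.

(ii) Define $\hat r:M\to X$ by $\hat r=r$ on $W$ and $\hat r(x,0)=x$ for $x\in S$. It is continuous at points of the open set $W$. At a point $(x,0)$ consider $(q_i,t_i)\to(x,0)$ in $M$. For terms in $S\times\{0\}$ we have $\hat r(q_i,0)=q_i$, and $q_i\to x$. For terms in $W$ we have $t_i\le1$ once $i$ is large, and then \eqref{eq:goal} gives
\[
\|\hat r(q_i,t_i)-x\|\le t_i+\|q_i-x\|\to0 .
\]
So $\hat r$ is continuous. Given $f$, the map $a\mapsto(f(a),0)$ from $A$ to $M$ extends, by (i) and (F1), to a map $g$ into $M$ defined on a neighborhood of $A$, and on all of $Y$ if $T=2$. Then $\hat r\circ g$ extends $f$.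
\end{proof}

It remains to choose the gauges $\varphi_n$ so that a map $r$ as in \eqref{eq:goal} exists.

\section{Controlled extension near one compactum}\label{sec:control}

Fix one compactum $C\subset X$. We want to extend maps into $X$ that are close to a given map $q:Z\to B$ with values near $C$, and to keep the extension close to $q$. The degree of closeness must not depend on the compact space $Z$, and in particular not on its dimension. The CNEP gives a bound valid for all compact $Z$ at once, because counterexamples for smaller and smaller bounds can be put together into a \emph{single} compact set to which the CNEP applies.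

\begin{lemma}[constant error]\label{lem:const}
Let $C\subset X$ be nonempty and compact, and let $\varepsilon>0$. There is $\delta=\delta(C,\varepsilon)\in(0,\varepsilon]$ with the following property. Let $Z$ be compact, $Z_0\subset Z$ closed, $q:Z\to B$ a map with $\operatorname{dist}(q(z),C)\le\delta$ for $z\in Z$, and $f:Z_0\to X$ a map with $\|f(z)-q(z)\|\le\delta$ for $z\in Z_0$. Then $f$ extends to a map $\bar f:Z\to X$ with $\|\bar f(z)-q(z)\|\le\varepsilon$ for all $z\in Z$.
\end{lemma}

For example, let $C=\{c\}$ and apply the lemma to $Z\times I$, the subset $Z\times\{0,1\}$, and the constant map $q=c$: any two maps from a compact space $Z$ into the closed $\delta$-ball of $X$ about $c$ are homotopic within the closed $\varepsilon$-ball, with $\delta$ independent of $Z$.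

\begin{proof}
Suppose that no $\delta$ works. Then for every integer $j\ge\max(1,1/\varepsilon)$ there is a counterexample $(Z_j,Z_{j,0},q_j,f_j)$ for $\delta=1/j$; below, $j$ runs over these integers. We may assume $Z_j\subset Q=[0,1]^\infty$. In $B\times Q\times[0,1]$ put
\[
C_*=C\times\{0\}\times\{0\},\qquad Y_j=\bigl\{\bigl(q_j(z),\tfrac1jz,\tfrac1j\bigr):z\in Z_j\bigr\},\qquad Y=C_*\cup\bigcup_jY_j .
\]
The obvious map $Z_j\to Y_j$ is injective because of the second coordinate, so it is a homeomorphism. Let $A_j\subset Y_j$ be the copy of $Z_{j,0}$ and $A=C_*\cup\bigcup_jA_j$.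

Since $\operatorname{dist}(q_j(z),C)\le1/j$ and $C$ is compact, every sequence of points $y_i\in Y_{j_i}$ with $j_i\to\infty$ has a subsequence converging to a point of $C_*$. As $C_*$ and all $Y_j$ and $A_j$ are compact, it follows that $Y$ and $A$ are compact. Define
\[
F:A\to X,\qquad F(c,0,0)=c,\qquad F=f_j\text{ on }A_j\cong Z_{j,0}.
\]
Each $A_j$ is open in $A$, because of the third coordinate, and there $F$ is continuous. On $C_*$ itself $F$ is continuous as well. If points of $A_{j_i}$ corresponding to $z_i\in Z_{j_i,0}$ converge to $(c,0,0)$, then $j_i\to\infty$ and $q_{j_i}(z_i)\to c$, and $\|f_{j_i}(z_i)-q_{j_i}(z_i)\|\le1/j_i$, so $f_{j_i}(z_i)\to c$. Thus $F$ is continuous.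

By the CNEP, $F$ extends to a map $G:O\to X$ on an open neighborhood $O$ of $A$ in $Y$. The set
\[
\{y\in O:\|G(y)-\mathrm{pr}_B(y)\|<\varepsilon\}
\]
is open in $Y$ and contains $C_*$, so it contains $Y_j$ for all large $j$: otherwise points $y_j\in Y_j$ outside it, for infinitely many $j$, would accumulate at a point of $C_*$. For such $j$ the restriction of $G$ to $Y_j\cong Z_j$ extends $f_j$ and is within $\varepsilon$ of $q_j$. This contradicts the choice of the counterexample.
\end{proof}

The map $r$ sought in \eqref{eq:goal} must have an error tending to $0$ with $t$, so we need a version with variable error. It follows by cutting the range of $t$ into dyadic intervals: first extend over the levels $t=2^{-k}$, and then over the layers between them.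

\begin{lemma}[variable error]\label{lem:var}
For every nonempty compact $C\subset X$ and every gauge $\alpha$ there is a gauge $\beta=\beta(C,\alpha)\le\alpha$ with the following property. Let $Z$ be compact, $Z_0\subset Z$ closed, and let $q:Z\to B$, $t:Z\to[0,1]$ and $f:Z_0\to X$ be maps with
\[
\operatorname{dist}(q(z),C)\le\beta(t(z))\quad(z\in Z),\qquad \|f(z)-q(z)\|\le\beta(t(z))\quad(z\in Z_0).
\]
Then $f$ extends to a map $\bar f:Z\to X$ with $\|\bar f(z)-q(z)\|\le\alpha(t(z))$ for all $z\in Z$.
\end{lemma}

\begin{proof}
For $k\ge1$ let $I_k=[2^{-k},2^{-k+1}]$ and
\[
\varepsilon_k=\min_{I_k}\alpha>0,\quad \delta_k=\delta(C,\varepsilon_k),\quad \gamma_k=\delta\bigl(C,\min(\delta_k,\delta_{k+1})\bigr),\quad c_k=\min(c_{k-1},\gamma_k,2^{-k}),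
\]
where $c_0=1$ and $\delta(C,\cdot)$ comes from Lemma~\ref{lem:const}. Then $c_k\le\gamma_k\le\delta_k\le\varepsilon_k$, the $c_k$ are positive and nonincreasing, and $c_k\to0$. Let $\beta(0)=0$, $\beta(2^{-k+1})=c_k$ for $k\ge1$, and let $\beta$ be linear on each $I_k$. This is a gauge. On $I_k$ its largest value is $c_k$, so
\[
\beta\le\gamma_k\le\delta_k\le\varepsilon_k\le\alpha\quad\text{on }I_k .
\]

Let $Z,Z_0,q,t,f$ be given. For $k\ge1$ let $Z^k=t^{-1}(2^{-k})$. Since $2^{-k}\in I_k$, we have $\beta(2^{-k})\le\gamma_k$, and Lemma~\ref{lem:const} extends $f|_{Z_0\cap Z^k}$ over $Z^k$ to a map within $\min(\delta_k,\delta_{k+1})$ of $q$.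

Now fix $k$ and consider the map defined so far on
\[
\bigl(Z_0\cap t^{-1}(I_k)\bigr)\cup Z^k\cup Z^{k-1},
\]
where $Z^{k-1}$ is omitted if $k=1$. It is within $\delta_k$ of $q$: on the first set because $\beta\le\delta_k$ on $I_k$, on $Z^k$ because $\min(\delta_k,\delta_{k+1})\le\delta_k$, and on $Z^{k-1}$ because $\min(\delta_{k-1},\delta_k)\le\delta_k$. Also $\operatorname{dist}(q,C)\le\delta_k$ on $t^{-1}(I_k)$. By Lemma~\ref{lem:const} this map extends over $t^{-1}(I_k)$ within $\varepsilon_k$ of $q$, hence within $\alpha(t(z))$ at each $z$.

Adjacent layers meet only in the levels $Z^k$, where the maps agree, and the layers form a locally finite closed cover of $\{t>0\}$. So we obtain a map $\bar f$ on $\{t>0\}$. If $t(z)=0$, then $\operatorname{dist}(q(z),C)=0$, so $q(z)\in C\subset X$, and we put $\bar f(z)=q(z)$; for $z\in Z_0$ this equals $f(z)$ because $\beta(0)=0$. Now $\|\bar f-q\|\le\alpha(t)$ everywhere. As $\alpha(t(z'))\to0$ when $t(z')\to0$ and $q$ is continuous, $\bar f$ is continuous at the points with $t=0$.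
\end{proof}

If $\rho$ is a gauge and $f$ is a map into $X$ defined on a space on which $q$ and $t$ are defined, we say that $f$ is \emph{within $\rho$ of $q$} if $\|f(z)-q(z)\|\le\rho(t(z))$ for all $z$ in its domain. On subsets of $L\times[0,1]$ and $L\times[0,1]\times I$, the letters $q$ and $t$ denote the first two coordinate functions.

\section{Two compacta}\label{sec:two}

We first carry out the construction for $S=K_1\cup K_2$ and $T=1$. In this case $S$ is compact, so the CNEP applied to $S\subset L$ would already give what we need. The point is a construction that keeps $K_1$ and $K_2$ apart and in which $K_1$ is treated \emph{without knowledge of} $K_2$.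

Let $\alpha_1(t)=t$ and, with $\beta$ from Lemma~\ref{lem:var},
\[
\sigma_1=\beta(K_1,\alpha_1),\quad \alpha_2=\beta(K_1,\sigma_1),\quad \sigma_2=\beta(K_2,\alpha_2),\quad \alpha_3=\beta(K_2,\sigma_2),
\]
so that $t\ge\sigma_1\ge\alpha_2\ge\sigma_2\ge\alpha_3$. For $n=1,2$ put
\[
F_n=\{(q,t)\in L\times[0,1]:\operatorname{dist}(q,K_n)\le\alpha_{n+1}(t)\},
\]
a compact set, and let $W_1,W_2$ be as in Section~\ref{sec:reduction} with $\varphi_n=\alpha_{n+1}$. Then $W_n\subset F_n$.

\emph{A map for $K_1$ alone.} On $F_1$ we have $\operatorname{dist}(q,K_1)\le\alpha_2=\beta(K_1,\sigma_1)$. Lemma~\ref{lem:var} with $Z_0=\emptyset$ gives $r^1:F_1\to X$ within $\sigma_1$ of $q$.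

\emph{A map for $K_1$ and $K_2$.} One would like to extend $r^1$ over $F_2$ by Lemma~\ref{lem:var} for $K_2$. But this requires $r^1$ to be within some $\beta(K_2,\cdot)$ of $q$ on $F_1\cap F_2$, while $\sigma_1$ was chosen without regard to $K_2$. If infinitely many compacta follow, $\sigma_1$ would have to lie below infinitely many gauges, and their infimum may vanish. So we proceed in the opposite order. First construct $r^2$ on $F_2$ within $\sigma_2$ of $q$, using $\alpha_3=\beta(K_2,\sigma_2)$. Since $\sigma_2\le\alpha_2=\beta(K_1,\sigma_1)$, Lemma~\ref{lem:var} for $K_1$ extends it from $F_1\cap F_2$ over $F_1$ within $\sigma_1$ of $q$.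

\emph{Comparison.} This order has a price, namely that $r^2$ need not extend $r^1$. But on $F_1$ both maps are within $\sigma_1=\beta(K_1,\alpha_1)$ of $q$, and $\operatorname{dist}(q,K_1)\le\alpha_2\le\sigma_1$. Lemma~\ref{lem:var} for $Z=F_1\times I$ and $Z_0=F_1\times\{0,1\}$ gives a homotopy $h:F_1\times I\to X$ from $r^1$ to $r^2|_{F_1}$ within $\alpha_1=t$ of $q$.

\emph{Gluing.} Let $\{p_1,p_2\}$ be a partition of unity on $W=W_1\cup W_2$ with $p_n=0$ off $W_n$, and let
\[
r(w)=\begin{cases}h(w,2p_2(w))&\text{if }p_2(w)\le\frac12,\\ r^2(w)&\text{if }p_2(w)\ge\frac12.\end{cases}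
\]
In the first case $p_1(w)\ge\frac12>0$, so $w\in W_1\subset F_1$ and $h(w,\cdot)$ makes sense; the homotopy is completed before $w$ can leave $W_1$. In the second case $w\in W_2\subset F_2$. If $p_2(w)=\frac12$, both lines give $r^2(w)$. So $r$ is continuous, it satisfies \eqref{eq:goal} because all the maps used are within $t$ of $q$, and $r=r^1$ wherever $p_2=0$. The last property is decisive: off $W_2$ the set $K_2$ has no influence. In the infinite case, correspondingly, only finitely many compacta will matter near a given point of $W$.

For more compacta one also needs homotopies on unions of several $F_n$, and these are built in the same downward order. That is why the gauges of both kinds, $\sigma_n$ for maps and $\alpha_n$ for homotopies, are arranged in one chain.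

\section{The maps $r^N$ and the homotopies between them}\label{sec:telescope}

\subsection*{The gauges}
Put $\alpha_1(t)=t$ and, for $n\ge1$,
\begin{equation}\label{eq:chain}
\sigma_n=\beta(K_n,\alpha_n),\qquad \alpha_{n+1}=\beta(K_n,\sigma_n).
\end{equation}
Thus $t=\alpha_1\ge\sigma_1\ge\alpha_2\ge\sigma_2\ge\cdots$. Let
\[
\varphi_n=\alpha_{n+1},\qquad F_n=\{(q,t)\in L\times[0,1]:\operatorname{dist}(q,K_n)\le\alpha_{n+1}(t)\}\quad(n\ge1).
\]
The sets $F_n$ are compact because $L$ is.

\begin{lemma}[extension rule]\label{lem:rule}
Let $P=F_n$ or $P=F_n\times I$, let $P_0\subset P$ be closed, and let $f:P_0\to X$ be a map.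
\begin{enumerate}
\item[(R1)] If $f$ is within $\alpha_{n+1}$ of $q$, then $f$ extends over $P$ within $\sigma_n$ of $q$.
\item[(R2)] If $f$ is within $\sigma_n$ of $q$, then $f$ extends over $P$ within $\alpha_n$ of $q$.
\end{enumerate}
\end{lemma}

\begin{proof}
On $P$ we have $\operatorname{dist}(q,K_n)\le\alpha_{n+1}(t)\le\sigma_n(t)$. In view of \eqref{eq:chain}, both statements are Lemma~\ref{lem:var} with $C=K_n$, the gauge $\alpha$ there being $\sigma_n$ for (R1) and $\alpha_n$ for (R2).
\end{proof}

For $1\le n\le N$ put
\[
E_n^N=F_n\cup F_{n+1}\cup\dots\cup F_N,\qquad F^N=F_0\cup E_1^N,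
\]
where $F_0=\emptyset$ if $T=1$, and $F_0=L\times[1,2]$ if $T=2$. Recall that $T=2$ is used only for part (a) of Theorem~\ref{thm:strong}, where $X$ has the CEP.

\begin{lemma}\label{lem:maps}
For each $N\ge1$ there is a map $r^N:F^N\to X$ that on $E_n^N$ is within $\sigma_n$ of $q$, for every $n$ with $1\le n\le N$.
\end{lemma}

\begin{proof}
Fix $N$. We define $r^N$ on $E_N^N,E_{N-1}^N,\dots,E_1^N$ in this order. On $E_N^N=F_N$ use (R1) with $P_0=\emptyset$. Suppose that $n<N$ and that $r^N$ is defined on $E_{n+1}^N$ as required. There it is within $\sigma_{n+1}\le\alpha_{n+1}$ of $q$, so (R1) extends its restriction to $F_n\cap E_{n+1}^N$ over $F_n$ within $\sigma_n$ of $q$. As $F_n$ and $E_{n+1}^N$ are closed, this defines a map on $E_n^N$, and it is within $\sigma_n$ of $q$ on all of $E_n^N$ because $\sigma_{n+1}\le\sigma_n$.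

If $T=2$, then $F_0\cap E_1^N$ is compact, and the CEP extends $r^N$ from it over $F_0$. No estimate on $F_0$ is needed.
\end{proof}

\begin{lemma}\label{lem:homotopies}
For each $N\ge1$ there is a homotopy $h^N:F^N\times I\to X$ with $h^N_0=r^N$ and $h^N_1=r^{N+1}|_{F^N}$ that on $E_n^N\times I$ is within $\alpha_n$ of $q$, for $1\le n\le N$. In particular,
\begin{equation}\label{eq:hN}
\|h^N(q,t,u)-q\|\le t\qquad\text{for }(q,t)\in E_1^N,\ u\in I .
\end{equation}
\end{lemma}

\begin{proof}
Since $E_n^N\subset E_n^{N+1}$, Lemma~\ref{lem:maps} shows that both $r^N$ and $r^{N+1}$ are within $\sigma_n$ of $q$ on $E_n^N$. We again go down from $n=N$ to $n=1$. On $F_N\times I$, apply (R2) with $P_0=F_N\times\{0,1\}$, the given map being $r^N$ at the bottom and $r^{N+1}$ at the top.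

Suppose that $n<N$ and that $h^N$ is defined on $E_{n+1}^N\times I$ as required. On
\[
P_0=\bigl((F_n\cap E_{n+1}^N)\times I\bigr)\cup\bigl(F_n\times\{0,1\}\bigr)
\]
take $h^N$ on the first set and $r^N,r^{N+1}$ on the ends of the second; these agree on the overlap. The resulting map is within $\alpha_{n+1}\le\sigma_n$ of $q$ on the first set and within $\sigma_n$ of $q$ on the second. By (R2) it extends over $F_n\times I$ within $\alpha_n$ of $q$. Together with the homotopy on $E_{n+1}^N\times I$, which is within $\alpha_{n+1}\le\alpha_n$ of $q$, this defines $h^N$ on $E_n^N\times I$.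

If $T=2$, use the CEP to extend from the compact set $\bigl((F_0\cap E_1^N)\times I\bigr)\cup\bigl(F_0\times\{0,1\}\bigr)$, on which the map is given by the homotopy constructed so far and by $r^N$ and $r^{N+1}$, over $F_0\times I$. Finally, \eqref{eq:hN} is the case $n=1$, since $\alpha_1(t)=t$.
\end{proof}

\section{Gluing along a partition of unity}\label{sec:glue}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $W_n$, $W$ and $M$ be the sets of Section~\ref{sec:reduction} for $\varphi_n=\alpha_{n+1}$, with $T=2$ for part (a) and $T=1$ for part (b). By definition $W_n\subset F_0\cup F_n$. By Proposition~\ref{prop:reduction} it suffices to construct a map $r:W\to X$ satisfying \eqref{eq:goal}.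

Infinitely many homotopies $h^1,h^2,\dots$ must now be followed one after another, and $h^N$ is available only on $F^N$. Let $\{p_n\}_{n\ge1}$ be a locally finite partition of unity on $W$ with $p_n=0$ off $W_n$, and let
\[
\lambda=1+\sum_{n\ge1}n\,p_n:W\to[2,\infty),
\]
which is continuous by local finiteness. We shall use $h^N$ where $N\le\lambda\le N+1$. The summand $1$ ensures that each homotopy is completed before its domain is left:
\begin{equation}\label{eq:lambda}
\text{if }\lambda(w)\le N+1,\text{ then }w\in W_n\text{ for some }n\le N,\text{ and hence }w\in F^N.
\end{equation}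
Indeed, $\sum_n n\,p_n(w)\le N$ is a weighted average of the indices $n$ with $p_n(w)>0$, so one of these indices is at most $N$, and $p_n(w)>0$ implies $w\in W_n\subset F_0\cup F_n\subset F^N$.

By \eqref{eq:lambda} we may put
\[
r(w)=h^N\bigl(w,\lambda(w)-N\bigr)\qquad\text{if }N\le\lambda(w)\le N+1,\ N\ge1 .
\]
If $\lambda(w)=N+1$, the two definitions agree, because $h^N(w,1)=r^{N+1}(w)=h^{N+1}(w,0)$. The sets $\lambda^{-1}([N,N+1])$ form a locally finite closed cover of $W$, and $r$ is continuous on each of them; so $r$ is continuous.

To verify \eqref{eq:goal}, let $w=(q,t)\in W$ with $t\le1$ and $N\le\lambda(w)\le N+1$. By \eqref{eq:lambda}, $w\in W_n$ for some $n\le N$. Since $t\le1$, the point $w$ is not in $W_0$, so $w\in F_n\subset E_1^N$, and \eqref{eq:hN} gives $\|r(q,t)-q\|\le t$.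
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $X$ be $\sigma$-compact with the CEP. By Theorem~\ref{thm:strong}(a) with $S=X$, every map from a closed subset of a metric space into $X$ extends, so $X$ is an AR. Conversely, every AR has the CEP.
\end{proof}

\begin{remark}[Where the hypotheses enter]
The CNEP is used only in Lemma~\ref{lem:const}. Apart from the trivial case $S=\emptyset$, the full CEP is used only to extend over the slab $F_0$, which makes $M$ contractible. The $\sigma$-compactness of $S$ enters twice. It makes $S$ separable, which puts $S$ into a compact convex set and makes the sets $F_n$ compact, and it allows the compacta to be numbered $K_1,K_2,\dots$, which the chain \eqref{eq:chain} and the function $\lambda$ require. Some such hypothesis is necessary in Theorem~\ref{thm:main}, since there is a space with the CEP that is not an AR \cite{CEP}.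
\end{remark}

\section{Consequences}\label{sec:cor}

\begin{corollary}
For a metric space $X$ the following are equivalent.
\begin{enumerate}
\item[(1)] $X$ has the CEP.
\item[(2)] Every map into $X$ from a closed $\sigma$-compact subset of a metric space $Y$ extends over $Y$.
\item[(3)] Every map $f:A\to X$, with $A$ closed in a metric space $Y$ and $f(A)$ contained in a $\sigma$-compact subset of $X$, extends over $Y$.
\end{enumerate}
\end{corollary}

\begin{proof}
$(1)\Rightarrow(3)$ is Theorem~\ref{thm:strong}(a). $(3)\Rightarrow(2)$ holds because $f(A)$ is $\sigma$-compact if $A$ is. $(2)\Rightarrow(1)$ holds because compact subsets are closed and $\sigma$-compact.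
\end{proof}

Call $X$ \emph{locally $\sigma$-compact} if every point has a $\sigma$-compact neighborhood. The next corollary contains Theorem~\ref{thm:main} and the locally compact case. It shows that a space with the CEP that is not an AR cannot even be locally $\sigma$-compact.

\begin{corollary}
Let $X$ be locally $\sigma$-compact. If $X$ has the CNEP, then $X$ is an ANR. If $X$ has the CEP, then $X$ is an AR.
\end{corollary}

\begin{proof}
Let $X$ have the CNEP. Each point of $X$ has an open neighborhood $U$ contained in a $\sigma$-compact set $D$. Being open in the metric space $D$, the set $U$ is a countable union of closed subsets of $D$, and these are $\sigma$-compact; so $U$ is $\sigma$-compact. Moreover, $U$ has the CNEP: if a map $A\to U$ from a compact subset of $Y$ extends to $G:O\to X$ on an open neighborhood $O$ of $A$, then $G$ restricted to the neighborhood $G^{-1}(U)$ of $A$ is an extension into $U$. By Theorem~\ref{thm:strong}(b), with $U$ in the role of both $X$ and $S$, the space $U$ is an ANR. So $X$ is locally an ANR, and hence an ANR by a theorem of Hanner.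

Now let $X$ have the CEP. Then $X$ is an ANR by the first part, and $X\ne\emptyset$. For every $k\ge0$, each map from the sphere $S^k$ into $X$ extends over the ball that it bounds. So $X$ is path connected and all its homotopy groups vanish. An ANR has the homotopy type of a CW complex (Milnor \cite{Milnor}), so $X$ is contractible by Whitehead's theorem. A contractible ANR is an AR.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CEP}
\emph{The Compact Extension Property},
\url{https://staff.fnwi.uva.nl/j.vanmill/papers/papers1988/curtisvM1988.pdf}.

\bibitem{Hanner}
Hanner, 1951.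

\bibitem{Hu}
Hu, \emph{Theory of Retracts}, Ch.~IV, \S6.

\bibitem{Milnor}
Milnor, 1959.

\end{thebibliography}

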